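
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Deciding whether the critical point of two finitely generated congruence-distributive varieties is infinite}


\begin{abstract}
The critical point $\operatorname{crit}(\mathbf V;\mathbf W)$ of two varieties is the least cardinality of a $(\vee,0)$-semilattice that is isomorphic to the semilattice of compact congruences of some member of $\mathbf V$ but of no member of $\mathbf W$. We prove that, for finitely generated congruence-distributive varieties $\mathbf V,\mathbf W$ of finite similarity type, it is decidable whether $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$. It suffices to test the finitely generated free algebras of $\mathbf V$, and in fact one of them. The Graham--Rothschild theorem makes a realization of the congruence lattice of a large free algebra canonical, and a canonical realization is a certificate of bounded size from which the congruence lattices of all finitely generated free algebras can be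 realized in $\mathbf W$.
\end{abstract}

\section{Introduction}

\subsection{The question}
For an algebra $A$, let $\operatorname{Con}A$ be its congruence lattice and $\operatorname{Con_c}A$ the $(\vee,0)$-semilattice of its compact (that is, finitely generated) congruences. The \emph{compact congruence class} $\operatorname{Con_c}\mathbf V$ of a variety $\mathbf V$ is the class of all $(\vee,0)$-semilattices isomorphic to $\operatorname{Con_c}A$ for some $A\in\mathbf V$. The \emph{critical point}
\[
\operatorname{crit}(\mathbf V;\mathbf W)=\min\{\operatorname{card}S : S\in\operatorname{Con_c}\mathbf V\setminus\operatorname{Con_c}\mathbf W\}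
\]
(with $\operatorname{crit}(\mathbf V;\mathbf W)=\infty$ if $\operatorname{Con_c}\mathbf V\subseteq\operatorname{Con_c}\mathbf W$) measures how large a semilattice must be to tell the congruences of $\mathbf V$ from those of $\mathbf W$.

A variety is \emph{finitely generated} if it is generated by a finite set of finite algebras, and \emph{congruence-distributive} (CD) if all its members have distributive congruence lattices. The value $\aleph_0$ does occur as a critical point of such varieties: Plo\v s\v cica showed that $\operatorname{crit}(\mathbf L_1\vee\mathbf L_2;\mathbf L_1)=\operatorname{crit}(\mathbf L_1;\mathbf N_5)=\aleph_0$ for certain lattice varieties $\mathbf L_1,\mathbf L_2$ generated by finite lattices, where $\mathbf N_5$ is the variety generated by the pentagon $\mathrm N_5$. By definition, $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$ means that every \emph{finite} member of $\operatorname{Con_c}\mathbf V$ belongs to $\operatorname{Con_c}\mathbf W$. Gillibert and Plo\v s\v cica showed that it is decidable whether $\operatorname{crit}(\mathbf N_5;\mathbf W)\ge\aleph_0$, for $\mathbf W$ a finitely generated CD variety of finite similarity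 type whose non-simple subdirectly irreducible members all have congruence lattice isomorphic to $\operatorname{Con}\mathrm N_5$. The problem posed in \cite{Gratzer} is whether this condition is decidable in general:

\begin{quote}
\emph{Given finite sets of finite algebras of finite similarity type that generate CD varieties $\mathbf V$ and $\mathbf W$, can one decide whether $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$?}
\end{quote}

\noindent The answer is yes.

The easiest case is that in which all subdirectly irreducible members of $\mathbf V$ are simple, for example $\mathbf V$ the variety of distributive lattices. The finite members of $\operatorname{Con_c}\mathbf V$ are then Boolean lattices $\mathbf 2^k$. If $\mathbf W$ is nontrivial, it contains a finite nontrivial algebra, hence (divide by a maximal proper congruence) a finite simple algebra $T$, and $\operatorname{Con}T^k\cong\mathbf 2^k$ by congruence-distributivity. So the condition holds for every nontrivial $\mathbf W$. Difficulties can arise when the congruence lattice of a subdirectly irreducible algebra is not a chain; Section~\ref{sec:example} works out two examples with $\mathbf V=\mathbf N_5$,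 one for each answer.

In general, one half of the problem is straightforward. We shall see that the condition says that $\operatorname{Con}F_{\mathbf V}(n)$ is realized in $\mathbf W$ for \emph{every} finite $n\ge1$, where $F_{\mathbf V}(n)$ is the free algebra on $n$ generators, and that for each single $n$ this can be tested by a finite search. Hence a negative answer is always found eventually. What is missing is a finite certificate for a positive answer.

\subsection{Results}
Algebras are nonempty; a finite similarity type consists of finitely many finitary operation symbols. Throughout, $\mathbf V$ and $\mathbf W$ are finitely generated CD varieties of finite similarity type, given by finite sets $K_{\mathbf V},K_{\mathbf W}$ of finite generating algebras; their types may differ. (Only Theorem~\ref{thm:B}(a) drops the distributivity of $\mathbf V$.) By J\'onsson's Lemma, every subdirectly irreducible (SI) member of $\mathbf V$ is a quotient of a subalgebra of a member of $K_{\mathbf V}$. So, up to isomorphism, there are finitely many SI members, all finite, and a list $\mathcal S$ of pairwise nonisomorphic representatives is computable. Let $\mathcal T$ be the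 analogous list for $\mathbf W$. Put
\[
M=\max\bigl(\{1\}\cup\{|S|:S\in\mathcal S\}\bigr),\qquad L=M^3 .
\]
Let $F_n=F_{\mathbf V}(n)$ $(n\ge1)$, with free generators $x_1,\dots,x_n$. It is finite, and computable as the subalgebra of $\prod_{A\in K_{\mathbf V}}A^{A^n}$ generated by the projections. For a finite lattice $D$, let $M(D)$ be the poset of its meet-irreducible elements, where the top is not counted as meet-irreducible. Put $P_n=M(\operatorname{Con}F_n)$ and $[n]=\{1,\dots,n\}$. The elements of $P_n$ are called \emph{points}.

\begin{theorem}\label{thm:A}
For $\mathbf V,\mathbf W$ as above the following are equivalent: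
\begin{enumerate}
\item[(1)] $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$;
\item[(2)] for every $n\ge1$ there is $B\in\mathbf W$ with $\operatorname{Con}B\cong\operatorname{Con}F_n$;
\item[(3)] $P_L$ has a coherent realization in $\mathbf W$ (Definitions~\ref{def:real} and~\ref{def:coh}), which is a finite object of computably bounded size;
\item[(4)] there is $B\in\mathbf W$ with $\operatorname{Con}B\cong\operatorname{Con}F_N$, where $N$ is the number, computable from $K_{\mathbf V}$ and $K_{\mathbf W}$, that is defined in \eqref{eq:N}.
\end{enumerate}
Condition {\rm(3)} can be tested by a finite search, so it is decidable whether $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$. If $\operatorname{crit}(\mathbf V;\mathbf W)$ is finite, then it is at most $\operatorname{card}\operatorname{Con}F_N$.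
\end{theorem}

A surjection $h:[n]\to[m]$ is \emph{rigid} if $\min h^{-1}(1)<\dots<\min h^{-1}(m)$. Rigid surjections are closed under composition (Section~\ref{sec:rigid}). Let $\mathbf R$ be the category whose objects are the positive integers and whose morphisms $n\to m$ are the rigid surjections $[n]\to[m]$. We regard $F_{\mathbf V}$ as the functor on $\mathbf R$ that sends $n$ to $F_n$ and $h:[n]\to[m]$ to the homomorphism $h_*:F_n\to F_m$, $x_i\mapsto x_{h(i)}$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(a)] It is also decidable whether $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$ when $\mathbf V$ is an arbitrary finitely generated variety of finite similarity type, with $\mathbf W$ as above.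
\item[(b)] For $\mathbf V,\mathbf W$ as in Theorem~\ref{thm:A}, the value $\min(\operatorname{crit}(\mathbf V;\mathbf W),\aleph_0)$ is computable.
\item[(c)] Conditions {\rm(1)--(4)} of Theorem~\ref{thm:A} are equivalent to:
\begin{enumerate}
\item[(5)] there is a functor $E$ from $\mathbf R$ to the category of finite algebras of $\mathbf W$ with surjective homomorphisms such that $\operatorname{Con}\circ E\cong\operatorname{Con}\circ F_{\mathbf V}$ naturally.
\end{enumerate}
So the whole diagram lifts as soon as the single lattice $\operatorname{Con}F_N$ does.
\item[(d)] Let $\mathbf V,\mathbf W_1,\dots,\mathbf W_k$ be finitely generated CD varieties of finite similarity type. If every finite member of $\operatorname{Con_c}\mathbf V$ lies in $\bigcup_i\operatorname{Con_c}\mathbf W_i$, then $\operatorname{crit}(\mathbf V;\mathbf W_i)\ge\aleph_0$ for a single $i$.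
\end{enumerate}
\end{theorem}

\subsection{The idea}
A finite distributive lattice is determined by its poset of meet-irreducibles, so realizing $\operatorname{Con}F_n$ in $\mathbf W$ means placing an SI algebra of $\mathbf W$ at each point of $P_n$, with connecting homomorphisms, such that there are enough compatible families of elements. The posets $P_n$ grow with $n$, but their local structure is bounded: any three points of $P_n$ are pulled back, along a surjection of the set of generators, from points of some $P_\ell$ with $\ell\le M^3=L$ (Lemma~\ref{lem:reduced}). If the realization of $P_n$ depended only on the local pattern of the points involved, then it would be described by finitely many data on $P_L$, and the same data would define realizations for all $n$ (Lemma~\ref{lem:extend}). An arbitrary realization has no reason to be so regular. But a realization of a large $P_N$ restricts, along each rigid surjection $[N]\to[\ell]$, to a realization of $P_\ell$. This colors the rigid surjections with finitely many colors, and the Graham--Rothschild theorem says that, if $N$ is large, such a coloring becomes constant after restriction to a suitable quotient free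 algebra.

\section{Preliminaries}

\subsection{Congruences and meet-irreducibles}
In a finite lattice $D$ every element is the meet of the meet-irreducible elements above it, and for a filter $\mathord\uparrow d$ of $D$ we have $M(\mathord\uparrow d)=M(D)\cap\mathord\uparrow d$. If $D$ is finite and distributive, then $d\mapsto M(D)\cap\mathord\uparrow d$ is an isomorphism of $D$ onto the lattice of up-sets of $M(D)$ ordered by reverse inclusion. Hence $D$ is determined by $M(D)$, an isomorphism $M(D)\to M(D')$ extends uniquely to a lattice isomorphism $D\to D'$, and the length of $D$ is $|M(D)|$.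

Let $\operatorname{Con}A$ be finite. Then $\theta\in\operatorname{Con}A$ is meet-irreducible iff $A/\theta$ is SI, because both say that there is a least congruence properly above $\theta$. We use the \emph{correspondence theorem}: for a surjective homomorphism $\varphi:A\to B$, the preimage map is an isomorphism of $\operatorname{Con}B$ onto the filter $\mathord\uparrow\ker\varphi$ of $\operatorname{Con}A$.

\subsection{Reduction to free algebras}

\begin{lemma}\label{lem:free}
\begin{enumerate}
\item[(i)] If $\operatorname{Con_c}A$ is finite, then $\operatorname{Con}A=\operatorname{Con_c}A$.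
\item[(ii)] If $A$ lies in a finitely generated CD variety and $\operatorname{Con}A$ is finite, then $A$ is finite.
\item[(iii)] Conditions {\rm(1)} and {\rm(2)} of Theorem~\ref{thm:A} are equivalent.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Every congruence is the join of a directed family of compact ones. The family is finite, so it has a largest element.

(ii) The zero congruence is the intersection of the $\theta\in M(\operatorname{Con}A)$. So $A$ embeds in the product of the finitely many algebras $A/\theta$. Each of these is SI, hence finite by J\'onsson's Lemma.

(iii) Condition (1) says that every finite member of $\operatorname{Con_c}\mathbf V$ lies in $\operatorname{Con_c}\mathbf W$.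

$(1)\Rightarrow(2)$: As $F_n$ is finite, $\operatorname{Con_c}F_n=\operatorname{Con}F_n$ is finite. So it is isomorphic to $\operatorname{Con_c}B$ for some $B\in\mathbf W$, and $\operatorname{Con_c}B=\operatorname{Con}B$ by (i).

$(2)\Rightarrow(1)$: Let $S=\operatorname{Con_c}A$ be finite with $A\in\mathbf V$. By (i) and (ii), $S=\operatorname{Con}A$ and $A$ is finite, so $A\cong F_n/\theta$ with $n=|A|$. Let an isomorphism $\operatorname{Con}F_n\cong\operatorname{Con}B$ with $B\in\mathbf W$ send $\theta$ to $\theta'$. Then
\[
S=\operatorname{Con}A\cong\mathord\uparrow\theta\cong\mathord\uparrow\theta'\cong\operatorname{Con}(B/\theta').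
\]
This lattice is finite, so $\operatorname{Con}(B/\theta')=\operatorname{Con_c}(B/\theta')$, and $S\in\operatorname{Con_c}\mathbf W$.
\end{proof}

\subsection{Rigid surjections}\label{sec:rigid}
Rigid surjections are closed under composition, because $\min(gh)^{-1}(a)=\min h^{-1}(\min g^{-1}(a))$ if $h$ is rigid. The map $h\mapsto\ker h$ is a bijection from the rigid surjections $[n]\to[m]$ onto the partitions of $[n]$ into exactly $m$ classes: the classes must be numbered in the order of their least elements. For $h:[n]\to[m]$ rigid, the partitions $\ker(gh)$ with $g:[m]\to[\ell]$ rigid are exactly the coarsenings of $\ker h$ with $\ell$ classes. In this language the partition form of the Graham--Rothschild theorem \cite{GR}, also called the finite dual Ramsey theorem, reads as follows.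

\begin{theorem}[Graham--Rothschild]\label{thm:GR}
For $1\le\ell\le m$ and $r\ge1$ there is $N\ge m$ such that for every $r$-coloring of the rigid surjections $[N]\to[\ell]$ there is a rigid surjection $h:[N]\to[m]$ such that all $gh$, with $g:[m]\to[\ell]$ rigid, have the same color.
\end{theorem}

Let $GR(\ell,m,r)$ be the least such $N$. It is computable by trying $N=m,m+1,\dots$ and all colorings; the search stops by the theorem.

\section{Realizations}\label{sec:real}

Let $D$ be a finite distributive lattice and $P=M(D)$. If $\operatorname{Con}B\cong D$, then $B$ is a subdirect product of SI algebras $T_p$, one for each $p\in P$, and for $p\le q$ the algebra $T_q$ is a quotient of $T_p$. Conversely, from such a diagram of algebras $T_p$ one forms the algebra of all compatible families. Two things can go wrong: this algebra may not project onto $T_p$, and, for $p\not\le q$, the $p$-coordinate of a compatible family may determine its $q$-coordinate. To exclude either, one needs compatible families on all of $P$. We want conditions that can be checked locally, so we make these families part of the structure.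

\begin{definition}\label{def:real}
Let $P$ be a finite poset. A \emph{realization} $\mathfrak r=(T,f,s,u,v)$ of $P$ in $\mathbf W$ consists of the following.
\begin{enumerate}
\item[(R1)] Algebras $T_p\in\mathcal T$ $(p\in P)$ and surjective homomorphisms $f_{p,q}:T_p\to T_q$ $(p\le q)$ with $f_{p,p}=\mathrm{id}$ and $f_{q,r}f_{p,q}=f_{p,r}$ for $p\le q\le r$.
\item[(R2)] For each $p$, the map $q\mapsto\ker f_{p,q}$ is a bijection from $\mathord\uparrow p$ onto $M(\operatorname{Con}T_p)$.
\end{enumerate}
A \emph{section} is a family $b=(b_c)_{c\in P}\in\prod_{c\in P}T_c$ with $f_{c,d}(b_c)=b_d$ for all $c\le d$.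
\begin{enumerate}
\item[(R3)] For each $p\in P$ and $t\in T_p$, a section $s_p(t)=(s_{p,c}(t))_{c\in P}$ with $s_{p,p}(t)=t$.
\item[(R4)] For each pair $p\not\le q$, sections $u_{p,q}=(u_{p,q,c})_{c\in P}$ and $v_{p,q}=(v_{p,q,c})_{c\in P}$ with $u_{p,q,p}=v_{p,q,p}$ and $u_{p,q,q}\ne v_{p,q,q}$.
\end{enumerate}
The sections $s_p(t),u_{p,q},v_{p,q}$ are called the \emph{witnesses} of $\mathfrak r$. The empty poset has exactly one realization, the empty one.
\end{definition}

\begin{lemma}\label{lem:real}
Let $D$ be a finite distributive lattice and $P=M(D)$. Then $D\cong\operatorname{Con}B$ for some $B\in\mathbf W$ iff $P$ has a realization in $\mathbf W$. Moreover, if $\mathfrak r$ is a realization of $P$ and $B\le\prod_pT_p$ is any subalgebra that consists of sections and contains all witnesses, then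
\[
p\mapsto\kappa_p=\{(b,b')\in B^2:b_p=b'_p\}
\]
is an isomorphism of posets $P\to M(\operatorname{Con}B)$.
\end{lemma}

\begin{proof}
We first prove the second statement. If $P=\emptyset$, then $B$ has one element and $M(\operatorname{Con}B)=\emptyset$, so let $P\ne\emptyset$. The algebra $B$ is finite and lies in $\mathbf W$. By (R3) the projection $B\to T_p$ is onto, so $B/\kappa_p\cong T_p$ is SI and $\kappa_p\in M(\operatorname{Con}B)$. If $p\le q$, then $\kappa_p\subseteq\kappa_q$, since $b_q=f_{p,q}(b_p)$ for all $b\in B$. If $p\not\le q$, then $(u_{p,q},v_{p,q})\in\kappa_p\setminus\kappa_q$ by (R4). So $p\mapsto\kappa_p$ is an order embedding.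

It is onto. Let $\theta\in M(\operatorname{Con}B)$. Since $\bigcap_p\kappa_p=0$, distributivity of $\operatorname{Con}B$ gives $\theta=\bigwedge_p(\theta\vee\kappa_p)$. As $\theta$ is meet-irreducible, $\theta=\theta\vee\kappa_p\ge\kappa_p$ for some $p$. By the correspondence theorem $\theta$ is the preimage, under the projection $B\to T_p$, of a member of $M(\operatorname{Con}T_p)$, which by (R2) is $\ker f_{p,q}$ for some $q\ge p$. Since $f_{p,q}(b_p)=b_q$, this preimage is $\kappa_q$.

Now let a realization be given, and let $B$ be the set of all sections. It is nonempty (by (R3) if $P\ne\emptyset$; for $P=\emptyset$ it is the one-element empty product), and it is a subalgebra, since the $f_{c,d}$ are homomorphisms. So the second statement applies to $B$. Hence $M(\operatorname{Con}B)\cong P$ and $\operatorname{Con}B\cong D$.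

Conversely, let $\operatorname{Con}B\cong D$ with $B\in\mathbf W$, and let $p\mapsto\theta_p$ be the induced isomorphism $P\to M(\operatorname{Con}B)$. Each $B/\theta_p$ is SI, so we may choose $T_p\in\mathcal T$ and a surjective homomorphism $g_p:B\to T_p$ with kernel $\theta_p$. For $p\le q$ let $f_{p,q}$ be the unique map with $f_{p,q}g_p=g_q$. Then (R1) is clear. The meet-irreducibles of the filter $\mathord\uparrow\theta_p$ are the $\theta_q$ with $q\ge p$, so (R2) holds by the correspondence theorem. Every $b\in B$ gives a section $(g_c(b))_c$. For (R3), take for $s_p(t)$ the section of some $b$ with $g_p(b)=t$; for (R4), take the sections of $b,b'$ with $(b,b')\in\theta_p\setminus\theta_q$.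
\end{proof}

Distributivity in $\mathbf W$ is needed here. In the variety of abelian groups satisfying $2x=0$, place $\mathbb Z_2$ at both points of a two-element antichain. Every family is a section and (R1)--(R4) can be satisfied, but the congruence lattice of the algebra $\mathbb Z_2^2$ of all sections has three meet-irreducible elements, not two.

By Lemma~\ref{lem:real}, it can be decided by a finite search whether a given finite distributive lattice is isomorphic to $\operatorname{Con}B$ for some $B\in\mathbf W$: all algebras in a realization come from the finite list $\mathcal T$, and all maps and sections are finite objects.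

\section{An example: the pentagon against two chains}\label{sec:example}

This section is not needed for the proofs. Let $\mathrm N_5=\{0,a,b,c,1\}$ with $0<a<b<1$ and $c$ a common complement of $a$ and $b$, and let $\mathbf V=\mathbf N_5$. We compare it with two varieties $\mathbf W_1,\mathbf W_2$. The first shows the Ramsey argument in a small case. The second shows what a canonical realization looks like, and why rigid surjections, rather than all surjections, are the right maps.

\subsection{The points of the free algebras}
Proper sublattices of $\mathrm N_5$ are distributive, and its proper quotients are distributive as well. So $\mathcal S$ consists of $\mathrm N_5$ and the two-element lattice $\mathbf 2$. Neither has a nontrivial automorphism, hence the points of $P_n$ correspond to the surjective homomorphisms from $F_n$ onto $\mathbf 2$ or $\mathrm N_5$.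

A homomorphism onto $\mathbf 2$ is given by the set $X$ of those $i$ with $x_i\mapsto1$, which is an arbitrary proper nonempty subset of $[n]$. We call these points $X$ the \emph{$\mathbf 2$-points}. Each of $a,b,c$ is neither a join nor a meet of other elements, and $\{a,b,c\}$ generates $\mathrm N_5$. So homomorphisms onto $\mathrm N_5$ are given by the maps $x:[n]\to\mathrm N_5$ whose image contains $a,b,c$. We call these the \emph{pentagon points}. The only homomorphisms of $\mathrm N_5$ onto $\mathbf 2$ are those that send exactly $\{c,1\}$, or exactly $\{a,b,1\}$, to $1$. So above the pentagon point $x$ there are, besides $x$, exactly two points, its \emph{ends}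
\[
x^{-1}(\{c,1\})\qquad\text{and}\qquad x^{-1}(\{a,b,1\}),
\]
and there are no other comparabilities in $P_n$. Thus $P_n$ is a graph whose vertices are the $\mathbf 2$-points and whose edges are the pentagon points, possibly with multiple edges.

If $h:[n]\to[m]$ is a surjection, then $X\mapsto h^{-1}(X)$, $x\mapsto x\circ h$ embeds $P_m$ into $P_n$, and the ends of $x\circ h$ are the inverse images of the ends of $x$.

\subsection{The two chains}
On the chain $C=\{0<d<e<1\}$ consider the algebras
\begin{itemize}
\item $C_1=(C;\vee,\wedge,\nu)$ with $\nu(0)=\nu(1)=e$ and $\nu(d)=\nu(e)=d$;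
\item $C_2=(C;\vee,\wedge,\lambda,\lambda')$ with $\lambda(x,y)=x\vee y$ except $\lambda(d,d)=e$, and $\lambda'(x,y)=x\wedge y$ except $\lambda'(e,e)=d$.
\end{itemize}
Let $\mathbf W_i$ be the variety generated by $C_i$. It is CD, because its members have lattice reducts. A congruence of the lattice $C$ is determined by the covering pairs that it collapses, and these may be chosen arbitrarily. In $C_1$, collapsing $(0,d)$ or $(e,1)$ forces collapsing $(d,e)$: apply $\nu$. In $C_2$ the same holds, because $\lambda(d,0)=d$, $\lambda(d,d)=e$, and $\lambda'(e,1)=e$, $\lambda'(e,e)=d$. Let $\mu$ be the equivalence that collapses only $(d,e)$. The values of $\nu$ lie in $\{d,e\}$, and $\lambda,\lambda'$ agree with $\vee,\wedge$ up to $\mu$, so every lattice congruence containing $\mu$ is a congruence of $C_i$. Hence $\operatorname{Con}C_i=\{0,\mu,\theta,\theta',1\}\cong\operatorname{Con}\mathrm N_5$, where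
\[
\theta\text{ has classes }\{0,d,e\},\{1\},\qquad\theta'\text{ has classes }\{0\},\{d,e,1\},
\]
and $M(\operatorname{Con}C_i)=\{0,\theta,\theta'\}$. Moreover, \emph{every SI member of $\mathbf W_i$ with exactly three meet-irreducible congruences is isomorphic to $C_i$}. Indeed, it is a quotient of a subalgebra of $C_i$. If it were not isomorphic to $C_i$, it would be a chain with at most three elements and additional operations, so its congruence lattice would be isomorphic to a sublattice of $\mathbf 2\times\mathbf 2$, of length at most $2$.

\subsection{A negative answer by Ramsey's method}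
The quotients $C_1/\theta$ and $C_1/\theta'$ are two-element chains on which $\nu$ is constant, with value the lower and the upper element, respectively. So they are not isomorphic. In a realization of $P_n$ in $\mathbf W_1$ we have $T_x\cong C_1$ for every pentagon point $x$, and by (R2) its ends carry quotients isomorphic to $C_1/\theta$ and $C_1/\theta'$. Hence \emph{the two ends of a pentagon point carry nonisomorphic algebras}.

Let $\mathcal T_1$ be the list of the SI members of $\mathbf W_1$, let $N=GR(2,5,|\mathcal T_1|)$, and suppose that $P_N$ has a realization in $\mathbf W_1$. Color each rigid $k:[N]\to[2]$ by the algebra $T_{k^{-1}(2)}$. There is a rigid $h:[N]\to[5]$ such that all $gh$ with $g:[5]\to[2]$ rigid have the same color. Now $(gh)^{-1}(2)=h^{-1}(g^{-1}(2))$, and $g^{-1}(2)$ can be every nonempty subset of $\{2,3,4,5\}$. So $h^{-1}(\{2,3\})$ and $h^{-1}(\{4,5\})$ carry the same algebra. But they are the ends of the pentagon point $x\circ h$, where $x=(0,c,c,a,b)$. This is a contradiction, so $\operatorname{crit}(\mathbf N_5;\mathbf W_1)$ is finite by Lemmas~\ref{lem:real} and~\ref{lem:free}(iii).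

In this small example one can also see the obstruction directly: the $\mathbf 2$-points $\{1\},\{2,3\},\{4,5\}$ of $P_5$ form a triangle, with edges $(c,a,b,0,0)$, $(0,c,c,a,b)$, $(c,0,0,a,b)$, so they cannot be colored with the two colors $C_1/\theta$ and $C_1/\theta'$. The Ramsey argument needs no such insight: it makes the colors depend only on the pattern of a point, and then a look at a bounded $P_m$ suffices.

\subsection{A positive answer by a canonical realization}
The quotients $C_2/\theta$ and $C_2/\theta'$ are both isomorphic to the two-element lattice with $\lambda=\vee$ and $\lambda'=\wedge$, again written $\mathbf 2$. So there is no obstruction by colors. But the two quotient maps $C_2\to\mathbf 2$ are comparable: the one with kernel $\theta$ is below the one with kernel $\theta'$. Realizing $P_n$ in $\mathbf W_2$ thus orients every edge, from the end with kernel $\theta$ to the end with kernel $\theta'$, and the values of a section at the $\mathbf 2$-points are monotone along the oriented edges. A directed cycle would make sections constant along it, so that the value $d$ is never attained at its edges, against (R3). We need an acyclic orientation,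 and we obtain one from a total order. For $X\ne Y$ put
\[
X\prec Y\iff\min\bigl((X\setminus Y)\cup(Y\setminus X)\bigr)\in Y .
\]
This is the lexicographic order of indicator functions. If $h:[n]\to[m]$ is rigid, then $X\prec Y$ iff $h^{-1}(X)\prec h^{-1}(Y)$: the first place where $h^{-1}(X)$ and $h^{-1}(Y)$ differ is the minimum of $h^{-1}(Z)$, where $Z$ is the symmetric difference of $X$ and $Y$, and by rigidity it is sent by $h$ to $\min Z$.

Put $T_X=\mathbf 2$ at the $\mathbf 2$-points and $T_x=C_2$ at the pentagon points. For a pentagon point $x$, name its ends so that $X\prec Y$, and call $Y$ the \emph{upper end}. Let $f_{x,X}$ and $f_{x,Y}$ be the maps onto $\mathbf 2$ with kernels $\theta$ and $\theta'$. Then (R1) and (R2) hold. For an up-set $U$ of $\mathbf 2$-points with respect to $\prec$, let $\widehat U$ be the section with value $1$ at the members of $U$ and $0$ at the other $\mathbf 2$-points, and, at a pentagon point with ends $X\prec Y$, value $0$, $d$, $1$ according as none, only $Y$, or both of the ends belong to $U$. (As $U$ is an up-set, there is no other case.) Replacing a value $d$ by $e$ gives another section.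

\emph{Witnesses for} (R3). For $t\in\{0,1\}$ take the constant section. For a pentagon point $x$ with ends $X\prec Y$ and $t\in\{d,e\}$, take $\widehat U$ for $U=\{Z:Z\succeq Y\}$, with the value at $x$ set to $t$.

\emph{Witnesses for} (R4), $p\not\le q$. If $q$ is a pentagon point with upper end $Y$, take $\widehat U$ for $U=\{Z:Z\succeq Y\}$ and the section obtained by changing the value at $q$ from $d$ to $e$; they differ only at $q$. If $q$ is a $\mathbf 2$-point, take $\widehat U$ for $U=\{Z:Z\succeq q\}$ and for $U=\{Z:Z\succ q\}$. They differ at $q$, and otherwise only at pentagon points below $q$; since $p\not\le q$, they agree at $p$.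

So $P_n$ has a realization for all $n$, and $\operatorname{crit}(\mathbf N_5;\mathbf W_2)\ge\aleph_0$ by Lemmas~\ref{lem:real} and~\ref{lem:free}(iii). All choices were made in terms of $\prec$, so for rigid $h:[n]\to[m]$ the realization of $P_n$, restricted to the copy of $P_m$ given by $h$, is the realization of $P_m$. This is the coherence that we shall require in general. Whether $X\prec Y$ can be read off from the pattern of the pair: the map $i\mapsto(X(i),Y(i))$ of indicator values has at most $2^2=4$ values, so $(X,Y)$ is pulled back from a pair in some $P_\ell$ with $\ell\le4$. Transitivity of $\prec$ concerns three sets, hence patterns with at most $2^3$ generators. The number $L=M^3$ arises in the same way.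

\begin{remark}\label{rem:rigid}
Coherence with respect to all surjections would be too much to ask. Let $x=(c,c,a,b)$ and let $\pi$ be the permutation of $[4]$ that exchanges $1$ with $3$ and $2$ with $4$, so $x\circ\pi=(a,b,c,c)$. Both points have ends $\{1,2\}$ and $\{3,4\}$, and $\pi$ exchanges these two sets. In a realization of $P_4$ in $\mathbf W_2$ that is invariant under $\pi$, the edge $x$ would be oriented from $\{1,2\}$ to $\{3,4\}$ iff $x\circ\pi$ is oriented from $\{3,4\}$ to $\{1,2\}$. In either case this is a directed cycle, which contradicts (R3). The answer for $\mathbf W_2$ is nevertheless positive.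
\end{remark}

\section{Points of free algebras}

We return to general $\mathbf V$ and $\mathbf W$. For a surjection $h:[n]\to[m]$ the homomorphism $h_*:F_n\to F_m$, $x_i\mapsto x_{h(i)}$, is surjective. Let $h^*:\operatorname{Con}F_m\to\operatorname{Con}F_n$ be the preimage map under $h_*$. By the correspondence theorem it is an isomorphism onto the filter $\mathord\uparrow\ker h_*$. So it restricts to an order embedding $P_m\to P_n$ whose image is the \emph{up-set} $P_n\cap\mathord\uparrow\ker h_*$, and
\begin{equation}\label{eq:up}
h^*(\mathord\uparrow a)=\mathord\uparrow h^*a\qquad(a\in P_m),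
\end{equation}
with up-sets taken in $P_m$ and in $P_n$. From $(gh)_*=g_*h_*$ we get $(gh)^*=h^*g^*$. We apply $h^*$ to tuples coordinatewise.

A tuple of points of $P_n$ comes from fewer generators if two generators are identified by all its entries. For a tuple $\vec q$ let $\bigcap\vec q$ be the intersection of its entries. Call $\vec q\in P_\ell^k$ \emph{reduced} if $(x_i,x_j)\notin\bigcap\vec q$ for all $i\ne j$.

\begin{lemma}\label{lem:reduced}
Let $k\ge1$. For every $\vec p\in P_n^k$ there are a unique $\ell$, a unique rigid $h:[n]\to[\ell]$ and a unique reduced $\vec p^{\,\circ}\in P_\ell^k$ with $\vec p=h^*\vec p^{\,\circ}$. Moreover, $\ell\le M^k$.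
\end{lemma}

\begin{proof}
Let $\theta=\bigcap\vec p$, let $i\sim j$ iff $(x_i,x_j)\in\theta$, and let $h:[n]\to[\ell]$ be the rigid surjection with kernel $\sim$. The assignment $x_{h(i)}\mapsto x_i/\theta$ is well defined and extends to a homomorphism $\psi:F_\ell\to F_n/\theta$, and $\psi h_*$ is the quotient map $F_n\to F_n/\theta$, because they agree on generators. So $\ker h_*\subseteq\theta$, every entry of $\vec p$ lies in the image of $h^*$, and $\vec p=h^*\vec p^{\,\circ}$ for a unique $\vec p^{\,\circ}\in P_\ell^k$. It is reduced: $(x_{h(i)},x_{h(j)})\in\bigcap\vec p^{\,\circ}$ iff $(x_i,x_j)\in\theta$ iff $h(i)=h(j)$.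

If also $\vec p=g^*\vec q$ with $g$ rigid and $\vec q$ reduced, then $(x_i,x_j)\in\theta$ iff $(x_{g(i)},x_{g(j)})\in\bigcap\vec q$ iff $g(i)=g(j)$. So $\ker g=\ker h$. Since a rigid surjection is determined by its kernel, $g=h$, and then $\vec q=\vec p^{\,\circ}$ because $h^*$ is injective.

Finally, the generators give exactly $\ell$ distinct elements of $F_n/\theta$, which embeds in the product of the $k$ quotients of $F_n$ by the entries of $\vec p$. Each of these is SI, hence has at most $M$ elements. So $\ell\le M^k$.
\end{proof}

\section{Coherent realizations}

Let $\mathcal R_n$ be the set of all realizations of $P_n$ in $\mathbf W$. It is finite, and it can be listed. For a rigid $h:[n]\to[m]$ and $\mathfrak r\in\mathcal R_n$, let $h_\#\mathfrak r$ be obtained by restricting all data along $h^*:P_m\to P_n$. With $a,b,c\in P_m$, it has the data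
\[
T_{h^*a},\qquad f_{h^*a,h^*b}\ (a\le b),\qquad s_{h^*a,h^*b},\qquad u_{h^*a,h^*b,h^*c},\quad v_{h^*a,h^*b,h^*c}\ (a\not\le b)
\]
at $a$, $(a,b)$ and $(a,b,c)$. Since $h^*$ is an order embedding satisfying \eqref{eq:up}, all of (R1)--(R4) are inherited; (R2) is the condition that uses \eqref{eq:up}. So $h_\#\mathfrak r\in\mathcal R_m$. From $(gh)^*=h^*g^*$ we get $(gh)_\#=g_\#h_\#$.

\begin{definition}\label{def:coh}
A realization $\mathfrak r\in\mathcal R_L$ is \emph{coherent} if for each $\ell\le L$ the element $g_\#\mathfrak r\in\mathcal R_\ell$ is the same for all rigid $g:[L]\to[\ell]$. It is then denoted by $\mathfrak r_\ell$.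
\end{definition}

If $\mathfrak r$ is coherent, then
\begin{equation}\label{eq:coh}
g_\#\mathfrak r_m=\mathfrak r_\ell\qquad\text{for all rigid }g:[m]\to[\ell],\ \ell\le m\le L.
\end{equation}
Indeed, take any rigid $g':[L]\to[m]$. Then $g_\#\mathfrak r_m=g_\#g'_\#\mathfrak r=(gg')_\#\mathfrak r=\mathfrak r_\ell$.

A coherent realization is the certificate that we are looking for. It determines realizations of all $P_n$, because every datum sits at a tuple of at most three points, and such tuples come from $P_\ell$ with $\ell\le M^3=L$. The point to verify is that data assembled from different tuples fit together, and coherence is what ensures this.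

\begin{lemma}\label{lem:extend}
If $\mathcal R_L$ has a coherent element $\mathfrak r$, then for every $n\ge1$ there is $\mathfrak r^{(n)}\in\mathcal R_n$ such that $g_\#\mathfrak r^{(n)}=\mathfrak r^{(m)}$ for every rigid $g:[n]\to[m]$.
\end{lemma}

\begin{proof}
\emph{Definition of $\mathfrak r^{(n)}$.} The data of a realization are attached to tuples of at most three points:
\begin{itemize}
\item $T_p$ is attached to $(p)$;
\item $f_{p,q}$ is attached to $(p,q)$, where $p\le q$;
\item the map $s_{p,q}:T_p\to T_q$, $t\mapsto s_{p,q}(t)$, is attached to $(p,q)$, with $p,q$ arbitrary;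
\item $u_{p,q,c}$ and $v_{p,q,c}$ are attached to $(p,q,c)$, where $p\not\le q$ and $c$ is arbitrary.
\end{itemize}
For such a tuple $\vec p$ in $P_n$ write $\vec p=h^*\vec p^{\,\circ}$ as in Lemma~\ref{lem:reduced}, with $h:[n]\to[\ell]$ and $\ell\le M^3=L$. Define the data of $\mathfrak r^{(n)}$ at $\vec p$ to be the data of the same kind of $\mathfrak r_\ell$ at $\vec p^{\,\circ}$. Since $h^*$ preserves and reflects the order, $\vec p$ and $\vec p^{\,\circ}$ satisfy the same order conditions, so this makes sense.

\emph{Claim. For every rigid $h:[n]\to[\ell]$ with $\ell\le L$ and every tuple $\vec q$ of at most three points of $P_\ell$, reduced or not, the data of $\mathfrak r^{(n)}$ at $h^*\vec q$ equal the data of $\mathfrak r_\ell$ at $\vec q$.}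
Write $\vec q=g^*\vec q^{\,\circ}$ with $g:[\ell]\to[\ell']$ rigid and $\vec q^{\,\circ}$ reduced. Then $h^*\vec q=(gh)^*\vec q^{\,\circ}$, so by the uniqueness in Lemma~\ref{lem:reduced} the data of $\mathfrak r^{(n)}$ at $h^*\vec q$ are those of $\mathfrak r_{\ell'}$ at $\vec q^{\,\circ}$. By \eqref{eq:coh}, $\mathfrak r_{\ell'}=g_\#\mathfrak r_\ell$, so these are the data of $\mathfrak r_\ell$ at $g^*\vec q^{\,\circ}=\vec q$. This proves the Claim.

\emph{The data fit together.} Let $\vec p=h^*\vec p^{\,\circ}$ be one of the tuples above, with $\vec p^{\,\circ}$ in $P_\ell$ and $\ell\le L$. A subtuple of $\vec p^{\,\circ}$ need not be reduced, but the Claim applies to it. It shows that the data of $\mathfrak r^{(n)}$ at $\vec p$ and at all subtuples of $\vec p$ are those of the one realization $\mathfrak r_\ell$. Hence $f_{p,q}$ and $s_{p,q}$ are maps from $T_p$ to $T_q$, and $u_{p,q,c},v_{p,q,c}\in T_c$.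

\emph{Axioms.} Each single instance of (R1)--(R4) concerns a tuple of at most three points, the \emph{base}, together with points above one of them:
\begin{itemize}
\item (R1) and (R2) for $p$ have base $(p)$ and involve points of $\mathord\uparrow p$;
\item (R3) has base $(p,q)$: it says $s_{p,p}(t)=t$ and $f_{q,r}(s_{p,q}(t))=s_{p,r}(t)$ for $r\ge q$;
\item (R4) has base $(p,q,c)$: it says $u_{p,q,p}=v_{p,q,p}$, $u_{p,q,q}\ne v_{p,q,q}$, and $f_{c,d}(u_{p,q,c})=u_{p,q,d}$, $f_{c,d}(v_{p,q,c})=v_{p,q,d}$ for $d\ge c$.
\end{itemize}
Apply Lemma~\ref{lem:reduced} to the base. This gives a rigid $h:[n]\to[\ell]$ with $\ell\le L$ such that the base lies in $h^*(P_\ell)$. As $h^*(P_\ell)$ is an up-set of $P_n$, \emph{all} points involved in the instance lie in it, and if $p=h^*p^\circ$, then $\mathord\uparrow p=h^*(\mathord\uparrow p^\circ)$ by \eqref{eq:up}. All data in the instance are attached to tuples of at most three of these points. By the Claim they are the corresponding data of $\mathfrak r_\ell$, for which the corresponding instance holds. So $\mathfrak r^{(n)}\in\mathcal R_n$.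

\emph{Compatibility.} Let $g:[n]\to[m]$ be rigid, and let $\vec p=k^*\vec p^{\,\circ}$ be a tuple of at most three points in $P_m$ with $k$ rigid and $\vec p^{\,\circ}$ reduced in $P_\ell$. Then $g^*\vec p=(kg)^*\vec p^{\,\circ}$. So the data of $\mathfrak r^{(n)}$ at $g^*\vec p$ and those of $\mathfrak r^{(m)}$ at $\vec p$ are both the data of $\mathfrak r_\ell$ at $\vec p^{\,\circ}$. Hence $g_\#\mathfrak r^{(n)}=\mathfrak r^{(m)}$.
\end{proof}

Two features of Definition~\ref{def:real} are essential here. Because the witnesses are data, the axioms contain no existential quantifier over sections, which are global objects. And because $h^*(P_\ell)$ is an up-set, (R2), which speaks about all points above $p$, is a local condition.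

\section{Proof of Theorem~\ref{thm:A}}

It remains to find a coherent realization if a sufficiently large $P_N$ has any realization. Coherence consists of one condition for each $\ell\le L$, and each is obtained by one use of Theorem~\ref{thm:GR}. We put
\begin{equation}\label{eq:N}
m_0=L,\qquad m_\ell=GR\bigl(\ell,\,m_{\ell-1},\,\max(1,|\mathcal R_\ell|)\bigr)\quad(\ell=1,\dots,L),\qquad N=m_L .
\end{equation}
This is well defined, since $m_{\ell-1}\ge L\ge\ell$, and $N$ is computable.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
$(1)\Leftrightarrow(2)$ is Lemma~\ref{lem:free}(iii), and $(2)\Rightarrow(4)$ is trivial.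

$(4)\Rightarrow(3)$. By Lemma~\ref{lem:real} there is $\mathfrak r\in\mathcal R_N$; by restriction, all $\mathcal R_\ell$ with $\ell\le L$ are nonempty. We construct rigid surjections
\[
[N]=[m_L]\xrightarrow{\ h_L\ }[m_{L-1}]\longrightarrow\cdots\longrightarrow[m_1]\xrightarrow{\ h_1\ }[m_0]=[L]
\]
in the order $h_L,h_{L-1},\dots,h_1$; empty composites are identity maps. Given $h_L,\dots,h_{\ell+1}$, with composite $h_{\ell+1}\cdots h_L:[N]\to[m_\ell]$, color the rigid $k:[m_\ell]\to[\ell]$ by
\[
(k\,h_{\ell+1}\cdots h_L)_\#\,\mathfrak r\in\mathcal R_\ell .
\]
By the choice of $m_\ell$ there is a rigid $h_\ell:[m_\ell]\to[m_{\ell-1}]$ such that all $k'h_\ell$, with $k':[m_{\ell-1}]\to[\ell]$ rigid, have the same color.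

Let $h=h_1h_2\cdots h_L:[N]\to[L]$. For rigid $g:[L]\to[\ell]$ with $\ell\le L$ we have
\[
gh=(g\,h_1\cdots h_{\ell-1})\,h_\ell\,(h_{\ell+1}\cdots h_L),
\]
where $g\,h_1\cdots h_{\ell-1}:[m_{\ell-1}]\to[\ell]$ is rigid. By the choice of $h_\ell$, $g_\#(h_\#\mathfrak r)=(gh)_\#\mathfrak r$ does not depend on $g$. Thus $h_\#\mathfrak r\in\mathcal R_L$ is coherent.

$(3)\Rightarrow(2)$. Lemma~\ref{lem:extend} gives $\mathcal R_n\ne\emptyset$ for all $n$. As $\operatorname{Con}F_n$ is a finite distributive lattice with $M(\operatorname{Con}F_n)=P_n$, Lemma~\ref{lem:real} applies.

\emph{Decision procedure.} Compute $\mathcal S,\mathcal T,M,L$. For $\ell\le L$ compute $F_\ell$, $\operatorname{Con}F_\ell$, $P_\ell$ and the maps $g^*$ for rigid $g:[L]\to[\ell]$. List the finitely many candidates for realizations of $P_L$, whose algebras all come from the finite list $\mathcal T$, and check (R1)--(R4) and coherence for each. Answer ``yes'' iff some candidate passes. By $(1)\Leftrightarrow(3)$ this decides whether $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$.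

\emph{The bound.} If $\operatorname{crit}(\mathbf V;\mathbf W)$ is finite, then (4) fails. By Lemma~\ref{lem:free}(i), the finite lattice $\operatorname{Con}F_N$ then lies in $\operatorname{Con_c}\mathbf V\setminus\operatorname{Con_c}\mathbf W$, so $\operatorname{crit}(\mathbf V;\mathbf W)\le\operatorname{card}\operatorname{Con}F_N$.
\end{proof}

\begin{remark}
The hypotheses enter as follows. For $\mathbf V$, J\'onsson's Lemma provides the bound $M$, which bounds the local patterns in Lemma~\ref{lem:reduced}, and distributivity makes $\operatorname{Con}F_n$ recoverable from $P_n$. For $\mathbf W$, the finiteness of $\mathcal T$ makes the number of colors finite, and distributivity gives Lemma~\ref{lem:real}. Finiteness of the similarity types is used only to make the objects computable. Theorem~\ref{thm:GR} is not needed to run the decision procedure, only to prove that it is correct.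
\end{remark}

\section{Proof of Theorem~\ref{thm:B}}

\subsection{Part (a): arbitrary finitely generated $\mathbf V$}
Let $\mathbf V$ be finitely generated of finite type. Compute the finite algebra $F_{\mathbf V}(3)$, with free generators $x,y,z$, and its congruence lattice. The idea is that distributivity of this one lattice already forces $\mathbf V$ to be CD.

Suppose that $\operatorname{Con}F_{\mathbf V}(3)$ is distributive. Let $\alpha,\beta,\gamma$ be the congruences generated by $(x,z)$, $(x,y)$, $(y,z)$, respectively. Then
\[
(x,z)\in\alpha\cap(\beta\vee\gamma)=(\alpha\cap\beta)\vee(\alpha\cap\gamma).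
\]
So there are ternary terms $t_0,\dots,t_k$ with $t_0=x$ and $t_k=z$ in $F_{\mathbf V}(3)$ such that $(t_i,t_{i+1})\in\alpha\cap\beta$ for $i$ even and $(t_i,t_{i+1})\in\alpha\cap\gamma$ for $i$ odd. The congruences $\alpha,\beta,\gamma$ are the kernels of the homomorphisms to $F_{\mathbf V}(2)$ that identify the corresponding two generators. All $t_i$ are $\alpha$-equivalent to $t_0=x$, so $\mathbf V$ satisfies
\[
t_i(x,y,x)=x,\qquad t_i(x,x,z)=t_{i+1}(x,x,z)\ (i\text{ even}),\qquad t_i(x,z,z)=t_{i+1}(x,z,z)\ (i\text{ odd}).
\]
Together with $t_0=x$, $t_k=z$ these are J\'onsson's identities, so $\mathbf V$ is CD by J\'onsson's theorem, and Theorem~\ref{thm:A} decides the question.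

If $\operatorname{Con}F_{\mathbf V}(3)$ is not distributive, the answer is ``no'': if the finite lattice $\operatorname{Con_c}F_{\mathbf V}(3)=\operatorname{Con}F_{\mathbf V}(3)$ were in $\operatorname{Con_c}\mathbf W$, then by Lemma~\ref{lem:free}(i) it would be isomorphic to $\operatorname{Con}B$ for some $B\in\mathbf W$, which is distributive. \qed

\subsection{Part (b): the truncated critical point}
Decide whether $\operatorname{crit}(\mathbf V;\mathbf W)\ge\aleph_0$. If so, the value is $\aleph_0$. If not, run through the finite distributive lattices $D$, up to isomorphism, by increasing cardinality. By Lemmas~\ref{lem:free}(i) and~\ref{lem:real}, $D\in\operatorname{Con_c}\mathbf W$ iff $M(D)$ has a realization in $\mathbf W$, which is tested by a finite search; the same holds with $\mathbf V$ in place of $\mathbf W$. All finite members of $\operatorname{Con_c}\mathbf V$ are distributive lattices by Lemma~\ref{lem:free}(i). So the cardinality of the first $D\in\operatorname{Con_c}\mathbf V\setminus\operatorname{Con_c}\mathbf W$ found is $\operatorname{crit}(\mathbf V;\mathbf W)$. The search terminates because the critical point is finite. \qed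

\subsection{Part (c): lifting the whole diagram}
$(5)\Rightarrow(2)$ is trivial. We prove $(3)\Rightarrow(5)$. If $\mathbf V$ is trivial, all $\operatorname{Con}F_n$ are trivial, and we let every $E(n)$ be the same one-element algebra in $\mathbf W$. So let $\mathbf V$ be nontrivial; then $P_k\ne\emptyset$ for $k\ge2$.

Take $\mathfrak r^{(n)}$ $(n\ge1)$ from Lemma~\ref{lem:extend}, and let $B_n$ be the finite algebra of all sections of $\mathfrak r^{(n)}$. For rigid $g:[n]\to[m]$ let
\[
\rho_g:B_n\to B_m,\qquad(\rho_gb)_p=b_{g^*p}\quad(p\in P_m).
\]
Because $g_\#\mathfrak r^{(n)}=\mathfrak r^{(m)}$, this is a well-defined homomorphism, and $\rho_{gh}=\rho_g\rho_h$ follows from $(gh)^*=h^*g^*$. By the same equation $g_\#\mathfrak r^{(n)}=\mathfrak r^{(m)}$, every witness of $\mathfrak r^{(m)}$ is the image under $\rho_g$ of a witness of $\mathfrak r^{(n)}$: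
\begin{equation}\label{eq:wit}
s_p(t)=\rho_g\bigl(s_{g^*p}(t)\bigr),\qquad u_{p,q}=\rho_g(u_{g^*p,g^*q}),\qquad v_{p,q}=\rho_g(v_{g^*p,g^*q}),
\end{equation}
with the witnesses of $\mathfrak r^{(m)}$ on the left and those of $\mathfrak r^{(n)}$ on the right. By Lemma~\ref{lem:real}, $\operatorname{Con}B_n\cong\operatorname{Con}F_n$, but we do not know that $\rho_g$ is surjective: a section over $P_m$ might not extend to $P_n$. We therefore pass to subalgebras $E_n\le B_n$. They must contain the witnesses, and $\rho_g$ must map $E_n$ onto $E_m$. Let $E_n$ be the subalgebra of $B_n$ generated by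
\[
\{\rho_h(\sigma):k\ge n,\ h:[k]\to[n]\text{ rigid},\ \sigma\text{ a witness of }\mathfrak r^{(k)}\}.
\]
This set is nonempty, as one sees from any $k\ge\max(n,2)$, and it contains all witnesses of $\mathfrak r^{(n)}$ (take $h=\mathrm{id}$). For surjectivity we need an amalgamation property of rigid surjections.

\begin{lemma}\label{lem:amalg}
For rigid $h:[k]\to[n]$ and $h':[k']\to[n]$ there are rigid $j:[i]\to[k]$ and $j':[i]\to[k']$ with $hj=h'j'$.
\end{lemma}

\begin{proof}
Let $\alpha_a=\min h^{-1}(a)$ and $\alpha'_a=\min h'^{-1}(a)$ for $a\le n$, and put $\alpha_{n+1}=k+1$, $\alpha'_{n+1}=k'+1$. Make a list of pairs as follows. For $a=1,\dots,n$ successively, list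
\begin{itemize}
\item the pair $(\alpha_a,\alpha'_a)$;
\item then the pairs $(c,\alpha'_{h(c)})$ for $\alpha_a<c<\alpha_{a+1}$, in increasing order of $c$;
\item then the pairs $(\alpha_{h'(c')},c')$ for $\alpha'_a<c'<\alpha'_{a+1}$, in increasing order of $c'$.
\end{itemize}
In the second group $h(c)\le a$, because by rigidity the values greater than $a$ do not occur before $\alpha_{a+1}$; likewise $h'(c')\le a$ in the third group. So the second entry $\alpha'_{h(c)}$ in the second group, and the first entry $\alpha_{h'(c')}$ in the third, have already occurred. Hence the first coordinates first occur in the order $1,\dots,k$, and the second coordinates in the order $1,\dots,k'$. So the two coordinate functions $j,j'$ of the list are rigid surjections. For each listed pair the value of $h$ at its first entry is the value of $h'$ at its second entry, so $hj=h'j'$.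
\end{proof}

\emph{$E$ is a functor.} Let $g:[n]\to[m]$ be rigid. Then $\rho_g(E_n)\subseteq E_m$, because $\rho_g\rho_h(\sigma)=\rho_{gh}(\sigma)$ for each generator $\rho_h(\sigma)$ of $E_n$. For $\rho_g(E_n)\supseteq E_m$, let $\rho_h(\sigma)$ be a generator of $E_m$, with $h:[k]\to[m]$ rigid and $\sigma$ a witness of $\mathfrak r^{(k)}$. By Lemma~\ref{lem:amalg} there are rigid $j:[i]\to[n]$ and $j':[i]\to[k]$ with $gj=hj'$. By \eqref{eq:wit}, $\sigma=\rho_{j'}(\sigma')$ for some witness $\sigma'$ of $\mathfrak r^{(i)}$. So
\[
\rho_h(\sigma)=\rho_h\rho_{j'}(\sigma')=\rho_g\rho_j(\sigma')\in\rho_g(E_n).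
\]
Thus $E(n)=E_n$, $E(g)=\rho_g|_{E_n}$ defines a functor from $\mathbf R$ to finite algebras of $\mathbf W$, with surjective homomorphisms as its values on morphisms.

\emph{Naturality.} By Lemma~\ref{lem:real}, $p\mapsto\kappa_p$ is an isomorphism $P_n\to M(\operatorname{Con}E_n)$. It extends to a lattice isomorphism $\iota_n:\operatorname{Con}F_n\to\operatorname{Con}E_n$. Let $g:[n]\to[m]$ be rigid. For $p\in P_m$ the preimage of $\kappa_p$ under $E(g)$ is $\kappa_{g^*p}$, because $(\rho_gb)_p=b_{g^*p}$. Preimages preserve intersections, including the empty one (the full congruence), and every congruence of $F_m$ is an intersection of members of $P_m$. Hence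
\begin{equation}\label{eq:nat}
\iota_n(g^*\eta)=E(g)^{-1}(\iota_m(\eta))\qquad(\eta\in\operatorname{Con}F_m).
\end{equation}
For a homomorphism $\varphi$, the map $\operatorname{Con}\varphi$ sends $\theta$ to the congruence generated by the image of $\theta$. It is left adjoint to the preimage map: $(\operatorname{Con}\varphi)(\theta)\subseteq\eta$ iff $\theta\subseteq\varphi^{-1}(\eta)$. So, for $\theta\in\operatorname{Con}F_n$ and $\eta\in\operatorname{Con}F_m$, using \eqref{eq:nat} in the second step,
\begin{align*}
(\operatorname{Con}E(g))(\iota_n\theta)\subseteq\iota_m\eta
&\iff\iota_n\theta\subseteq E(g)^{-1}(\iota_m\eta)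
\iff\iota_n\theta\subseteq\iota_n(g^*\eta)\\
&\iff\theta\subseteq g^*\eta
\iff(\operatorname{Con}g_*)(\theta)\subseteq\eta
\iff\iota_m\bigl((\operatorname{Con}g_*)(\theta)\bigr)\subseteq\iota_m\eta .
\end{align*}
As $\iota_m$ is onto, $(\operatorname{Con}E(g))\,\iota_n=\iota_m\,(\operatorname{Con}g_*)$. So $\iota$ is natural. \qed

\subsection{Part (d): finitely many targets}
For each $n$, the finite lattice $\operatorname{Con}F_n$ lies in $\operatorname{Con_c}\mathbf W_i$ for some $i$, so by Lemma~\ref{lem:free}(i) $\operatorname{Con}F_n\cong\operatorname{Con}B$ with $B\in\mathbf W_i$. Hence a single $i$ works for infinitely many $n$. For $m\le n$, $F_m$ is a quotient of $F_n$, so $\operatorname{Con}F_m$ is isomorphic to a filter of $\operatorname{Con}F_n$. If $\operatorname{Con}F_n\cong\operatorname{Con}B$ with $B\in\mathbf W_i$, that filter is isomorphic to the congruence lattice of a quotient of $B$. Hence this $\mathbf W_i$ realizes $\operatorname{Con}F_m$ for all $m\ge1$, and Lemma~\ref{lem:free}(iii) gives $\operatorname{crit}(\mathbf V;\mathbf W_i)\ge\aleph_0$. \qed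

\begin{thebibliography}{9}
\bibitem{GR} Graham--Rothschild theorem, Trans. AMS \textbf{159} (1971), 257--292.

\bibitem{Gratzer} ``George Gr\"atzer'', \url{http://ndl.ethernet.edu.et/bitstream/123456789/53581/1/George%20Gr%c3%a4tzer.pdf}
\end{thebibliography}

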